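\title{Almost all Boolean functions need $\Omega(n\log\log n)$ noisy broadcasts}

\begin{abstract}
In the noisy broadcast model each of $n$ processors holds one input bit, the processors broadcast single bits in a fixed order, and every listener receives every bit flipped independently with probability $\varepsilon$. Can a receiver learn the value of any Boolean function of the inputs, with error probability $1/3$, after $O(n)$ broadcasts? We show that the answer is no: for all but a fraction $e^{-n^{4.6}}$ of the functions on $n$ bits, every protocol with at most $c(\varepsilon)\,n\ln\ln n$ broadcasts succeeds on a uniform input with probability at most $\frac12+\frac12(\ln n)^{-1/2}$. This matches Gallager's upper bound, whose proof we include. The proof writes the likelihood of a suitable transcript as a product over processors, shows that the transcript leaves many nearby inputs plausible, and approximates the local likelihood functions of all protocols by one small net.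
\end{abstract}

\section{The problem and the results}\label{sec:intro}

\subsection*{The model}
Fix $\varepsilon\in(0,1/2)$. In the noisy broadcast model of El Gamal there are $n+1$ processors $P_0,P_1,\dots,P_n$. For $1\le i\le n$, processor $P_i$ holds a private input bit $x_i$; the \emph{receiver} $P_0$ has no input. A \emph{protocol} fixes in advance a \emph{schedule} $s_1,\dots,s_T\in\{0,\dots,n\}$, which depends neither on the input, nor on the communication, nor on any randomness. At step $t$ processor $P_{s_t}$ broadcasts one bit, which may depend on its input bit, on the bits it has received so far and on its private randomness. Every other processor receives this bit flipped with probability $\varepsilon$, independently for each recipient and each step. At the end $P_0$ outputs a value computed from the bits it has received and its private randomness. The cost of the protocol is the number $T$ of broadcasts.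

A protocol \emph{computes} $f:\{0,1\}^n\to\{0,1\}$ if for every input $x$ the receiver outputs $f(x)$ with probability at least $2/3$. Let $\mathrm{cost}_\varepsilon(f)$ be the least cost of a protocol that computes $f$. We study the following question, taken from \cite{lb}:
\begin{quote}
Is there a constant $C=C(\varepsilon)$ such that $\mathrm{cost}_\varepsilon(f)\le Cn$ for every $n$ and every $f:\{0,1\}^n\to\{0,1\}$?
\end{quote}

Throughout, $\ln$ is the natural logarithm, $[n]=\{1,\dots,n\}$, and for $w\subseteq[n]$ we write $x^w$ for $x$ with the coordinates in $w$ flipped. Two constants measure the noise: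
\[
\lambda=\ln\frac{1-\varepsilon}{\varepsilon}>0,\qquad \beta=2\sqrt{\varepsilon(1-\varepsilon)}<1 .
\]
One noisy copy of a bit changes the odds on that bit by the factor $e^{\pm\lambda}$. The majority of $\rho$ noisy copies can be wrong only if the number $N$ of flipped copies is at least $\rho/2$, and Markov's inequality applied to $e^{\lambda N}$ gives
\begin{equation}\label{eq:majority}
\Pr[N\ge\rho/2]\le e^{-\lambda\rho/2}\bigl(1-\varepsilon+\varepsilon e^{\lambda}\bigr)^{\rho}=\bigl(e^{-\lambda/2}\cdot2(1-\varepsilon)\bigr)^\rho=\beta^\rho .
\end{equation}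

\subsection*{First bounds}
Without noise, $n$ broadcasts suffice for every $f$. With noise, let each $P_j$ repeat its bit $\rho=\lceil\ln(3n)/\ln(1/\beta)\rceil$ times; by \eqref{eq:majority} the receiver decodes all of $x$ with error at most $n\beta^\rho\le1/3$. In the other direction, parity needs $n$ broadcasts: if $P_j$ never speaks, the output has the same law on $x$ and on $x^{\{j\}}$. So the worst-case cost lies between $n$ and $O(n\log n)$.

There is a reason to guess that the truth is $O(n)$. A broadcast reaches $n$ listeners with independent noise. After each $P_j$ has spoken once, the network as a whole holds $n$ noisy copies of every bit, and by \eqref{eq:majority} these determine $x$ except with probability $n\beta^n$. What remains is to extract a single bit, $f(x)$, from this distributed knowledge, and the receiver's $O(n)$ further received bits are far more than one bit needs. Nor does plain counting refute the guess: the output rule of $P_0$ alone can be chosen in $2^{2^T}$ ways, which for $T>n$ exceeds the number $2^{2^n}$ of functions. Nevertheless the guess is wrong.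

\subsection*{Results}
\begin{theorem}\label{thm:lower}
Fix $\varepsilon\in(0,1/2)$ and put $c=\frac1{288\lambda}$. There is $n_0(\varepsilon)$ such that for $n\ge n_0(\varepsilon)$, all but a fraction $e^{-n^{4.6}}$ of the functions $f:\{0,1\}^n\to\{0,1\}$ have this property: every noisy broadcast protocol with at most $c\,n\ln\ln n$ broadcasts outputs $f(x)$ with probability at most $\frac12+\frac12(\ln n)^{-1/2}$, averaged over uniform $x\in\{0,1\}^n$.
\end{theorem}

The matching upper bound is due to Gallager (1988); we include a proof.

\begin{theorem}\label{thm:upper}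
There is $C'(\varepsilon)$ such that for $n\ge16$ some protocol with at most $C'(\varepsilon)\,n\ln\ln n$ broadcasts lets $P_0$ learn all of $x$ with probability at least $1-n^{-2}$, for every $x$.
\end{theorem}

\begin{corollary}\label{cor:answer}
For every $\varepsilon\in(0,1/2)$ the answer to the question is no. Moreover $\max_f\mathrm{cost}_\varepsilon(f)=\Theta_\varepsilon(n\log\log n)$, and this order is attained by all but a fraction $e^{-n^{4.6}}$ of the functions $f$ on $n$ bits.
\end{corollary}

\begin{proof}
Let $n\ge\max(n_0(\varepsilon),16)$ with $(\ln n)^{-1/2}<\frac13$. A protocol that computes $f$ succeeds on average with probability at least $\frac23>\frac12+\frac12(\ln n)^{-1/2}$, so $\mathrm{cost}_\varepsilon(f)>c\,n\ln\ln n$ for every $f$ with the property in Theorem~\ref{thm:lower}. Given $C$, this exceeds $Cn$ once $c\ln\ln n\ge C$. Theorem~\ref{thm:upper} gives $\mathrm{cost}_\varepsilon(f)\le C'n\ln\ln n$ for every $f$.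
\end{proof}

Thus for almost every $f$, learning the bit $f(x)$ costs as much, up to a constant factor, as learning $x$. The bound of Theorem~\ref{thm:lower} is an average over inputs, so it persists if the processors also share public randomness: fix the value of the public randomness with the best average success.

We prove Theorem~\ref{thm:upper} first (Section~\ref{sec:upper}), since it shows what a lower bound is up against. Section~\ref{sec:tools} recalls the inequalities we need, Section~\ref{sec:warmup} shows the lower-bound method on protocols without interaction and outlines the general case, Sections~\ref{sec:product}--\ref{sec:finish} prove Theorem~\ref{thm:lower}, and Section~\ref{sec:noise} compares the two bounds for small $\varepsilon$.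

\section{Learning all of $x$ with $O(n\log\log n)$ broadcasts}\label{sec:upper}

Repetition is wasteful because it drives the error of each single bit down to $1/n$. An error-correcting code of constant rate on a block of about $\log n$ bits achieves such an error for the whole block at constant cost per bit, but someone must know the block in order to encode it. The remedy is to let every member of a block learn the block with small constant error, which needs error about $1/\log n$ per bit and hence about $\log\log n$ repetitions, and then to let each member send only three bits of the codeword. A member that decoded wrongly spoils only its three bits, and different members err independently because the noise is independent across recipients.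

\begin{proof}[Proof of Theorem~\ref{thm:upper}]
Let $b=\lceil\log_2n\rceil$ and $p=2^{-80}$. Partition $[n]$ into blocks with sizes in $[b,2b)$: form $\lfloor n/b\rfloor$ blocks of size $b$ and add the remainder to one of them.

\emph{The code.} For $\delta\le\frac12$, a Hamming ball of radius $\delta N$ in $\{0,1\}^N$ has at most $2^{H_2(\delta)N}$ points, where $H_2$ is the binary entropy in bits; indeed, under the product of Bernoulli($\delta$) laws each word of weight at most $\delta N$ has probability at least $\delta^{\delta N}(1-\delta)^{(1-\delta)N}=2^{-H_2(\delta)N}$. Choose words of length $3m$ greedily, each at distance at least $3m/10$ from the earlier ones. Since $H_2(0.1)<0.47$, fewer than $2^m$ chosen words exclude fewer than $2^m\cdot2^{0.47\cdot3m}<2^{3m}$ words, so the process yields $2^m$ words (the Gilbert--Varshamov argument). For each block size $m$ this is an injective code $\{0,1\}^m\to\{0,1\}^{3m}$ of minimum distance at least $3m/10$.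

\emph{The protocol.} Put $\rho=\lceil\ln(4b/p)/\ln(1/\beta)\rceil$ and $\rho'=\lceil\ln(6/p)/\ln(1/\beta)\rceil$. In Phase~1 every $P_i$ broadcasts $x_i$ exactly $\rho$ times, and every processor decodes the other bits of its own block by majority. In Phase~2 the $k$-th member of each block encodes its decoded block and broadcasts code bits $3k-2$, $3k-1$, $3k$, each $\rho'$ times. The receiver takes majorities and decodes each block to a nearest codeword.

\emph{The error.} Call a member \emph{bad} if at least half of the $\rho$ copies that it received of some bit of its block were flipped, or if at least half of the $\rho'$ copies that $P_0$ received of one of its three code bits were flipped. By \eqref{eq:majority} this has probability at most $2b\beta^\rho+3\beta^{\rho'}\le\frac p2+\frac p2=p$. The event depends only on the member's own reception noise in Phase~1 and on the noise with which $P_0$ receives that member in Phase~2, so these events are independent over members. A block of size $m$ has at least $m/20$ bad members with probability at most $2^mp^{m/20}=2^{-3m}\le n^{-3}$. Otherwise fewer than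 $3m/20$ code bits reach $P_0$ wrongly, which is less than half the minimum distance, and the block is decoded correctly. A union bound over at most $n$ blocks gives error at most $n^{-2}$.

\emph{The cost.} Since $b\le2\log_2n\le3\ln n$, the cost $n(\rho+3\rho')$ satisfies
\begin{equation}\label{eq:uppercost}
\rho+3\rho'\le4+\frac{\ln\ln n+K}{\ln(1/\beta)},\qquad K=\ln\frac{12}p+3\ln\frac6p ,
\end{equation}
and $\ln\ln n\ge1$ for $n\ge16$, so the right side is at most $C'(\varepsilon)\ln\ln n$.
\end{proof}

\section{Standard inequalities}\label{sec:tools}

\emph{Hoeffding's lemma and inequality.} If $X$ has mean zero and takes values in an interval of length $\kappa$, then $\ln\mathbb E\,e^{vX}\le v^2\kappa^2/8$ for all real $v$. If $X_1,\dots,X_m$ are independent and $X_k$ takes values in an interval of length $\kappa_k$, then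
\begin{equation}\label{eq:hoeffding}
\Pr\Bigl[\Bigl|\sum_k(X_k-\mathbb EX_k)\Bigr|>t\Bigr]\le2\exp\Bigl(-\frac{2t^2}{\sum_k\kappa_k^2}\Bigr).
\end{equation}
For independent uniform signs $\xi_k=\pm1$ and reals $h_k$ this reads
\begin{equation}\label{eq:signs}
\Pr\Bigl[\Bigl|\sum_kh_k\xi_k\Bigr|>t\Bigr]\le2\exp\Bigl(-\frac{t^2}{2\sum_kh_k^2}\Bigr).
\end{equation}

\emph{Relative entropy.} For laws $\nu,W$ on a finite set, with $W>0$ wherever $\nu>0$, put $D(\nu\|W)=\mathbb E_\nu\ln(\nu/W)$. The Donsker--Varadhan inequality says that for every real function $X$,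
\begin{equation}\label{eq:dv}
\mathbb E_\nu X\le D(\nu\|W)+\ln\mathbb E_We^X;
\end{equation}
it is Jensen's inequality, $\mathbb E_\nu\ln(e^XW/\nu)\le\ln\mathbb E_\nu(e^XW/\nu)\le\ln\mathbb E_We^X$. If $\mu,\mu'$ have the same support, then for $a>0$
\begin{equation}\label{eq:lrtail}
\Pr_{q\sim\mu}\bigl[\mu'(q)<e^{-a}\mu(q)\bigr]\le\frac{D(\mu\|\mu')+1}{a}.
\end{equation}
Indeed $(\ln v)^+\le v$, so $\mathbb E_\mu(\ln\frac\mu{\mu'})^+=D(\mu\|\mu')+\mathbb E_\mu(\ln\frac{\mu'}\mu)^+\le D(\mu\|\mu')+\mathbb E_\mu\frac{\mu'}\mu=D(\mu\|\mu')+1$, and Markov's inequality applies.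

\emph{Mutual information.} For finitely-valued $Y,Q$, the mutual information $I(Y;Q)$ is the average over $q$ of $D(\text{law of $Y$ given $Q=q$}\,\|\,\text{law of }Y)$. It is at most the entropy of $Q$, hence at most $m\ln2$ if $Q$ is a string of $m$ bits. If $Y_0,\dots,Y_n$ are independent, then
\begin{equation}\label{eq:superadd}
\sum_{i=0}^nI(Y_i;Q)\le I(Y_0,\dots,Y_n;Q),
\end{equation}
because by the chain rule the right side is $\sum_iI(Y_i;Q\mid Y_{<i})$, and $I(Y_i;Q\mid Y_{<i})=I(Y_i;Q,Y_{<i})-I(Y_i;Y_{<i})=I(Y_i;Q,Y_{<i})\ge I(Y_i;Q)$.

\section{The method on repetition protocols}\label{sec:warmup}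

Write $F=(-1)^f$ and let $o\in\{0,1\}$ be the output. The \emph{advantage} of a protocol is $\mathbb E[F(x)(-1)^o]$ for uniform $x$; it equals $2p_{\mathrm{succ}}-1$, where $p_{\mathrm{succ}}$ is the average success probability. Theorem~\ref{thm:lower} bounds the advantage by $(\ln n)^{-1/2}$.

The first idea is to localize. Give the receiver a hint: a point $z=x^u$, where $u$ is drawn from a family $\mathcal S$ of small sets. The receiver then knows that $x$ is one of the $|\mathcal S|$ points $z^u$, and only has to guess the value of $F$ there.

\begin{lemma}\label{lem:local}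
Suppose that on input $x$ an observation $q$ has law $\mu_x$ on a finite set, and that $\mathbb E[(-1)^o\mid x,q]=O(q)$ does not depend on $x$. Let $\mathcal S$ be a nonempty family of subsets of $[n]$, put $p_{z,q}(u)=\mu_{z^u}(q)$ for $u\in\mathcal S$, and $\|p_{z,q}\|_1=\sum_up_{z,q}(u)$. Then
\[
\text{advantage}\le\frac1{2^n|\mathcal S|}\sum_{z,q}\Bigl|\sum_{u\in\mathcal S}p_{z,q}(u)F(z^u)\Bigr|,\qquad\frac1{2^n|\mathcal S|}\sum_{z,q}\|p_{z,q}\|_1=1 .
\]
\end{lemma}

\begin{proof}
The advantage is $2^{-n}|\mathcal S|^{-1}\sum_{x,u,q}\mu_x(q)F(x)O(q)$, where the sum over $u$ is idle. The map $(x,u)\mapsto(z,u)$ with $z=x^u$ is a bijection and $x=z^u$; now use $|O(q)|\le1$. The same substitution in $2^{-n}|\mathcal S|^{-1}\sum_{x,u,q}\mu_x(q)=1$ gives the identity.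
\end{proof}

We call $p_{z,q}$ a \emph{local likelihood function}; up to normalization it is the posterior law of $u$ given $(z,q)$. If $f$ is uniformly random, the signs $F(z^u)$, $u\in\mathcal S$, are independent and uniform, and \eqref{eq:signs} shows that they cancel against any fixed weight function that is well spread. We need this for all weight functions that can occur. Here is the simplest case. In the \emph{$d$-repetition protocols} each $P_j$ broadcasts $x_j$ exactly $d$ times, and $P_0$ applies an arbitrary rule to the received word $y\in\{0,1\}^{dn}$.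

\begin{proposition}\label{prop:warmup}
Let $d\ge1$, $\Lambda=e^{\lambda d}$ and $\gamma\in(0,1]$. For uniformly random $f$, except with probability $2^{(d+1)n+1}\exp\bigl(-\gamma^2\binom n2/(2\Lambda^4)\bigr)$, every $d$-repetition protocol has advantage at most $\gamma$.
\end{proposition}

\begin{proof}
Let $W_x$ be the law of $y$ and let $\mathcal S$ be the family of $2$-subsets of $[n]$. Put $h(u)=W_{z^u}(y)/W_z(y)$. Each of the $2d$ copies of a bit in $u$ contributes a factor $e^{-\lambda}$ if it agrees with $z$ and $e^{\lambda}$ if not; for $d=1$, $h(u)$ is $e^{-2\lambda}$, $1$ or $e^{2\lambda}$ according as $y$ and $z$ differ in $0$, $1$ or $2$ coordinates of $u$. So $h(u)\in[\Lambda^{-2},\Lambda^2]$, whence $\|h\|_1\ge\Lambda^{-2}\binom n2$ and $\sum_uh(u)^2\le\Lambda^2\|h\|_1$. By \eqref{eq:signs},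
\[
\Pr_f\Bigl[\Bigl|\sum_uh(u)F(z^u)\Bigr|>\gamma\|h\|_1\Bigr]\le2\exp\Bigl(-\frac{\gamma^2\|h\|_1}{2\Lambda^2}\Bigr)\le2\exp\Bigl(-\frac{\gamma^2\binom n2}{2\Lambda^4}\Bigr).
\]
There are $2^n\cdot2^{dn}$ pairs $(z,y)$. If none is exceptional, multiply by $W_z(y)$ to get $|\sum_up_{z,y}(u)F(z^u)|\le\gamma\|p_{z,y}\|_1$, and apply Lemma~\ref{lem:local} with $q=y$.
\end{proof}

For $d\le(\ln n)/(8\lambda)$ and $\gamma=n^{-1/8}$ we have $\Lambda^4\le n^{1/2}$, so the exponent is at least $n^{1/4}(n-1)/4$, which beats $(d+1)n=O_\varepsilon(n\ln n)$: repetition needs order $n\log n$ broadcasts for most $f$. Two features persist. The $2^{2^{dn}}$ output rules were never counted, only the weight functions $h$. And the size of the flipped sets is dictated by the union bound: with singletons the exponent would be $\gamma^2n/(2\Lambda^2)$, too small to pay even for the $2^n$ choices of $z$.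

By Theorem~\ref{thm:upper}, interaction beats repetition, so the argument cannot carry over unchanged. Three difficulties arise.
\begin{enumerate}
\item The receiver's view has no usable formula for its likelihood. In Section~\ref{sec:product} we replace it by a \emph{transcript} $q$, which contains the output and whose likelihood ratios are products of $n+1$ factors, one per processor, each as tame as $h(u)$ above.
\item A product of $n+1$ tame factors need not be tame, so $p_{z,q}$ may be concentrated. Sections~\ref{sec:budget} and~\ref{sec:heavy} show that this is rare, because the transcript is short and cannot carry enough information.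
\item The functions $p_{z,q}$ depend on the protocol and are too many to count. Section~\ref{sec:net} approximates them by a net of size $e^{n^{4.3}}$ that does not depend on the protocol, and Section~\ref{sec:finish} applies the union bound to it.
\end{enumerate}

\section{The transcript and the product formula}\label{sec:product}

From now on $n\ge24$ and $T=\lfloor cn\ln\ln n\rfloor$. A protocol with fewer broadcasts is padded to exactly $T$ by letting $P_0$ send ignored zeros at the end. Processor $i=s_t$ broadcasts
\[
b_t=B_t\bigl(x_i,(r_{i,\tau})_{\tau<t,\,s_\tau\ne i},\omega_i\bigr),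
\]
where $\omega_i$ is its private randomness and $r_{i,\tau}$ the bit it received at step $\tau$; for $i=0$ we put $x_0=0$, and $B_t$ does not depend on its first argument.

\subsection*{Quiet processors}
A processor that speaks often can make its bit known to all, so we flip only bits of processors that speak little. Let $k_j$ be the number of times $P_j$ speaks, and put
\[
d=\lfloor2T/n\rfloor,\qquad A=\{j\in[n]:k_j\le d\},\qquad\Lambda=e^{\lambda d}\ge1 .
\]
Each $j\in[n]\setminus A$ has $k_j\ge d+1>2T/n$, so $|A|\ge n/2\ge12$. Since $d\le2c\ln\ln n$,
\begin{equation}\label{eq:Lambda}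
\Lambda\le(\ln n)^{2c\lambda}=(\ln n)^{1/144}.
\end{equation}
The numbers $d,\Lambda$ depend only on $n$ and $\varepsilon$, and the set $A$ depends only on the schedule. Here we use that the schedule is fixed in advance. (If $P_j$ could speak or stay silent at step $j$ according to $x_j$, silence would be a noiseless channel and $n$ steps would reveal $x$.)

\subsection*{A reformulation of the protocol}
What should be revealed to the receiver? The true broadcast bits $b_t$ are too much: they reveal $x$ when each processor simply sends its bit. But once the speaker's received bits and randomness are fixed, $b_t$ is one of the four functions $0$, $1$, $x_i$, $1\oplus x_i$ of the single bit $x_i$. We reveal \emph{which function} it is, at a price of two bits; this is where it matters that a processor holds one input bit. A listener who knows the function can produce its own noisy copy of $b_t$ from a noisy copy of $x_i$, or from nothing if the function is constant.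

Formally, fix $x$. Take independent Bernoulli($\varepsilon$) bits $\eta_{i,t},\eta'_{i,t}$, independent of the $\omega_i$, and put $y_{i,t}=x_{s_t}\oplus\eta_{i,t}$ for $s_t\notin\{0,i\}$. In the \emph{modified process}, at step $t$ with speaker $i=s_t$ we set
\[
q_t=(q_t^0,q_t^1),\qquad q_t^a=B_t\bigl(a,(\tilde r_{i,\tau})_{\tau<t,\,s_\tau\ne i},\omega_i\bigr),\qquad\tilde b_t=q_t^{x_i},
\]
and every $j\ne s_t$ receives
\begin{equation}\label{eq:receive}
\tilde r_{j,t}=\begin{cases}q_t^0\oplus y_{j,t}&\text{if }q_t^0\ne q_t^1,\\ q_t^0\oplus\eta'_{j,t}&\text{if }q_t^0=q_t^1.\end{cases}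
\end{equation}
If $s_t=0$ the second case holds. At the end $P_0$ computes $o$ from $(\tilde r_{0,t})$ and $\omega_0$.

\begin{lemma}\label{lem:simulate}
For every $x$, the output $o$ has the same law in the modified process as in the protocol.
\end{lemma}

\begin{proof}
If $q_t^0\ne q_t^1$, then $q_t^a=q_t^0\oplus a$, so $\tilde b_t=q_t^0\oplus x_{s_t}$ and $\tilde r_{j,t}=\tilde b_t\oplus\eta_{j,t}$. If $q_t^0=q_t^1$, then $\tilde r_{j,t}=\tilde b_t\oplus\eta'_{j,t}$. Thus $\tilde r_{j,t}=\tilde b_t\oplus\hat\eta_{j,t}$, where $\hat\eta_{j,t}$ is $\eta_{j,t}$ or $\eta'_{j,t}$ according to $q_t$, and the modified process is the protocol run with noise $\hat\eta$. The pair $q_t$ and the bits $\hat\eta_{\cdot,\tau}$, $\tau<t$, are determined by $\omega$ and the bits $\eta,\eta'$ of steps before $t$. Conditionally on these, the bits $\eta_{\cdot,t},\eta'_{\cdot,t}$ are fresh, so $(\hat\eta_{j,t})_j$ are independent Bernoulli($\varepsilon$). By induction on $t$, all $\hat\eta_{j,t}$ are independent Bernoulli($\varepsilon$) and independent of $\omega$.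
\end{proof}

The \emph{transcript} is $q=(q_1,\dots,q_T,o)$, a string of $2T+1$ bits; $\mu_x$ denotes its law. The \emph{table} of processor $i$ is $y^{(i)}=(y_{i,t})_{t:\,s_t\notin\{0,i\}}$; it contains $k_j$ noisy copies of $x_j$ for each $j\in[n]\setminus\{i\}$. Its law $W_x^{(i)}$ is a product measure that depends on the schedule but not on the rest of the protocol. For $w\subseteq A$ let $L^{(i)}_{x,w}=W^{(i)}_{x^w}/W^{(i)}_x$. As in Proposition~\ref{prop:warmup}, this function of the table is a product of factors $e^{\pm\lambda}$, one for each entry $t$ with $s_t\in w$. There are at most $d|w|$ such entries, so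
\begin{equation}\label{eq:Lbound}
\Lambda^{-|w|}\le L^{(i)}_{x,w}\le\Lambda^{|w|}.
\end{equation}

\begin{lemma}[product formula]\label{lem:product}
The support of $\mu_x$ does not depend on $x$. For $q$ in the support let $\nu_{i,q,x}$ be the conditional law of $y^{(i)}$ given the transcript $q$ on input $x$. Then for $w\subseteq A$,
\begin{equation}\label{eq:product}
\frac{\mu_{x^w}(q)}{\mu_x(q)}=\prod_{i=0}^n\mathbb E_{\nu_{i,q,x}}L^{(i)}_{x,w}.
\end{equation}
\end{lemma}

\begin{proof}
Put $\omega_i'=(\omega_i,\eta'_{i,\cdot})$. Given a string $q$, a table $y$ for processor $i$ and a value of $\omega_i'$, compute received bits from $q,y,\omega_i'$ by \eqref{eq:receive}, and call $(y,\omega_i')$ \emph{consistent} with $q$ if these bits and $\omega_i$ reproduce the entries $q_t$ with $s_t=i$ (and $o$, if $i=0$). This notion does not involve $x$, not even $x_i$, since $q_t$ lists the bits for both values of $x_i$. The transcript equals $q$ if and only if $(y^{(i)},\omega_i')$ is consistent with $q$ for every $i$. One direction is the definition of the process. Conversely, if all pairs are consistent and the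 transcript agrees with $q$ before step $t$, then the bits computed from $q$ are those the speaker really received, so the transcript agrees with $q$ at step $t$; the same holds for $o$.

Let $g_{i,q}(y)\in[0,1]$ be the probability over $\omega_i'$ that $(y,\omega_i')$ is consistent with $q$; it does not depend on $x$. The noise is independent across recipients, so for fixed $x$ the pairs $(y^{(i)},\omega_i')$, $0\le i\le n$, are independent, and
\[
\mu_x(q)=\prod_{i=0}^n\Phi_i(q;x),\qquad\Phi_i(q;x)=\sum_yW^{(i)}_x(y)\,g_{i,q}(y).
\]
Since $\varepsilon>0$, each $W_x^{(i)}$ has full support, so $\Phi_i(q;x)>0$ if and only if $g_{i,q}\not\equiv0$, which does not depend on $x$. The probability that $y^{(i)}=y$ and the transcript is $q$ equals $W^{(i)}_x(y)g_{i,q}(y)\prod_{j\ne i}\Phi_j(q;x)$, so $\nu_{i,q,x}(y)=W_x^{(i)}(y)g_{i,q}(y)/\Phi_i(q;x)$. Hence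
\[
\Phi_i(q;x^w)=\sum_yW_x^{(i)}(y)L^{(i)}_{x,w}(y)g_{i,q}(y)=\Phi_i(q;x)\,\mathbb E_{\nu_{i,q,x}}L^{(i)}_{x,w},
\]
and the product over $i$ is \eqref{eq:product}.
\end{proof}

Below, $q$ always ranges over the common support.

\begin{example}[relaying]\label{ex:relay}
Let $P_1$ broadcast $x_1$ at step $1$, let $P_t$ repeat at step $t$ the bit it received at step $1$ for $2\le t\le m+1$, and let $o=0$. Then $q_1=(0,1)$ and $q_t=(y_{t,1},y_{t,1})$. For $2\le t\le m+1$ the factor $\Phi_t(q;x)$ is $1-\varepsilon$ if $q_t^0=x_1$ and $\varepsilon$ otherwise; all other factors are $1$. So $\mu_{x^{\{1\}}}(q)/\mu_x(q)$ is a product of $m$ independent factors, each $e^{-\lambda}$ with probability $1-\varepsilon$ and $e^\lambda$ with probability $\varepsilon$, and $D(\mu_x\|\mu_{x^{\{1\}}})=m(1-2\varepsilon)\lambda$. The transcript pins down $x_1$ although $P_1$ spoke once, but it spends $m$ broadcasts on this one bit.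
\end{example}

\section{A budget for relative entropy}\label{sec:budget}

Example~\ref{ex:relay} suggests the right statement: no bound for a single flip, but a budget of order $T$ shared among disjoint flips. In \eqref{eq:product} each factor is $1$ plus a shift of the mean of $L^{(i)}$ caused by conditioning on $q$. In the expected logarithm the first-order terms cancel, and the squared shifts must be paid for with information about the table.

\begin{lemma}\label{lem:shift}
Let $W$ be a law with full support on a finite set, and let $\sigma_1,\dots,\sigma_N$ be functions that under $W$ are independent, have mean zero, and take values in intervals of length at most $\kappa$. Then for every law $\nu$,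
\[
\sum_{s=1}^N(\mathbb E_\nu\sigma_s)^2\le\frac{\kappa^2}2D(\nu\|W).
\]
\end{lemma}

\begin{proof}
Let $m_s=\mathbb E_\nu\sigma_s$, $S=\sum_sm_s^2$ and $X=\frac4{\kappa^2}\sum_sm_s\sigma_s$. Then $\mathbb E_\nu X=\frac4{\kappa^2}S$. By independence and Hoeffding's lemma, $\ln\mathbb E_We^X\le\sum_s\frac{16m_s^2}{\kappa^4}\cdot\frac{\kappa^2}8=\frac2{\kappa^2}S$. Now \eqref{eq:dv} gives $\frac4{\kappa^2}S\le D(\nu\|W)+\frac2{\kappa^2}S$.
\end{proof}

The point is that the right side does not grow with $N$: one relative entropy pays for all $N$ shifts.

\begin{lemma}\label{lem:budget}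
Let $B_1,\dots,B_N\subseteq A$ be disjoint sets of size $r$. For every $x$,
\[
\sum_{s=1}^ND(\mu_x\|\mu_{x^{B_s}})\le\Lambda^{3r}(T+1).
\]
\end{lemma}

\begin{proof}
Fix $x$, write $\nu_{i,q}=\nu_{i,q,x}$ and $W^{(i)}=W^{(i)}_x$, and put $\kappa=\Lambda^r$ and $\sigma_s^{(i)}=L^{(i)}_{x,B_s}-1$. By \eqref{eq:Lbound}, $\sigma_s^{(i)}\in[\kappa^{-1}-1,\kappa-1]$. From $-\ln v\le\frac1v-1$ we get, for $1+\xi\ge\kappa^{-1}$,
\[
-\ln(1+\xi)\le-\frac{\xi}{1+\xi}=-\xi+\frac{\xi^2}{1+\xi}\le-\xi+\kappa\xi^2 .
\]
Apply this in \eqref{eq:product} with $\xi=\mathbb E_{\nu_{i,q}}\sigma_s^{(i)}$; with $q\sim\mu_x$,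
\[
D(\mu_x\|\mu_{x^{B_s}})=\mathbb E_q\sum_i-\ln\bigl(1+\mathbb E_{\nu_{i,q}}\sigma^{(i)}_s\bigr)\le\sum_i\Bigl(-\mathbb E_q\mathbb E_{\nu_{i,q}}\sigma_s^{(i)}+\kappa\,\mathbb E_q\bigl(\mathbb E_{\nu_{i,q}}\sigma_s^{(i)}\bigr)^2\Bigr).
\]
The linear terms vanish: averaging the conditional law $\nu_{i,q}$ over $q$ returns $W^{(i)}$, and $\mathbb E_{W^{(i)}}L^{(i)}_{x,B_s}=\sum_yW^{(i)}_{x^{B_s}}(y)=1$. For fixed $i$, the functions $\sigma^{(i)}_1,\dots,\sigma^{(i)}_N$ depend on disjoint sets of table entries because the $B_s$ are disjoint, so they are independent under the product measure $W^{(i)}$. Lemma~\ref{lem:shift} applies, and summing over $s$ gives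
\[
\sum_sD(\mu_x\|\mu_{x^{B_s}})\le\frac{\kappa^3}2\sum_i\mathbb E_qD(\nu_{i,q}\|W^{(i)})=\frac{\kappa^3}2\sum_iI(y^{(i)};q).
\]
For fixed $x$ the tables are independent, so by \eqref{eq:superadd} the last sum is at most $I(y^{(0)},\dots,y^{(n)};q)\le(2T+1)\ln2\le2(T+1)$.
\end{proof}

We need the case $r=12$. Order $A$ uniformly at random, cut the first $12N$ elements into $N=\lfloor|A|/12\rfloor\ge|A|/24\ge n/48$ consecutive blocks of size $12$, and pick one block uniformly. By symmetry the result $w$ is a uniform $12$-subset of $A$. Lemma~\ref{lem:budget} and \eqref{eq:Lambda} give, for every $x$,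
\begin{equation}\label{eq:Dbar}
\mathbb E_wD(\mu_x\|\mu_{x^w})\le48\,\Lambda^{36}\,\frac{T+1}n\le\bar D,\qquad\bar D:=48(\ln n)^{1/4}(c\ln\ln n+1).
\end{equation}
The constant $c$ was chosen so that $36\cdot2c\lambda=\frac14$.

\section{Local likelihood functions are rarely concentrated}\label{sec:heavy}

Let $\mathcal S$ be the family of $6$-subsets of $A$; the reason for the number $6$ appears in Section~\ref{sec:finish}. Then
\begin{equation}\label{eq:Ssize}
(n/12)^6\le(|A|/6)^6\le|\mathcal S|\le n^6 .
\end{equation}
As in Lemma~\ref{lem:local}, $p_{z,q}(u)=\mu_{z^u}(q)$. We want to show that the true $u$ usually carries a tiny share of $\|p_{z,q}\|_1$. The competitors of the true input $x=z^u$ are the points $z^{u'}$, which are mostly at distance $12$ from $x$, and \eqref{eq:lrtail} says that a competitor is at most $e^a$ times less likely than $x$, except with probability about $\bar D/a$. The loss $e^a$ has to be absorbed by $|\mathcal S|$, a power of $n$, so we take $a=\ln n$. The method therefore works as long as $\bar D$, a power of $\Lambda=e^{\lambda d}$, is small against $\ln n$, that is, for $d$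 up to order $\ln\ln n$. This is the origin of the double logarithm.

Put
\[
\theta=\frac{2n}{|\mathcal S|},\qquad\tau=2\Bigl(\frac{72}n+\frac{\bar D+1}{\ln n}\Bigr),
\]
and call a triple $(z,q,u)$ \emph{heavy} if $p_{z,q}(u)>\theta\,\|p_{z,q}\|_1$.

\begin{lemma}\label{lem:heavy}
For every protocol with $T$ broadcasts,
\[
\frac1{2^n|\mathcal S|}\sum_{(z,q,u)\ \mathrm{heavy}}p_{z,q}(u)\le\tau .
\]
\end{lemma}

\begin{proof}
Draw $x$ uniformly, $q\sim\mu_x$, and $u,u'\in\mathcal S$ uniformly, independent of each other and of $(x,q)$. Put $z=x^u$. The triple $(z,q,u)$ has probability $2^{-n}|\mathcal S|^{-1}p_{z,q}(u)$, so the left side is the probability that it is heavy.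

Let $E$ be the event $\mu_{z^{u'}}(q)<\mu_x(q)/n$. Each of the six elements of $u$ lies in $u'$ with probability $6/|A|$, so $\Pr[u\cap u'\ne\emptyset]\le36/|A|\le72/n$. Given that $u,u'$ are disjoint, $w=u\cup u'$ is a uniform $12$-subset of $A$, independent of $(x,q)$, and $z^{u'}=x^w$. By \eqref{eq:lrtail} with $a=\ln n$, averaged over $x$ and $w$, and by \eqref{eq:Dbar}, the conditional probability of $E$ is at most $(\bar D+1)/\ln n$. Hence $\Pr[E]\le\tau/2$. By Markov's inequality, $\Pr[E\mid x,q,u]\le\frac12$ except with probability at most $\tau$ over $(x,q,u)$. In that case at least half of all $u'\in\mathcal S$ satisfy $p_{z,q}(u')\ge\mu_x(q)/n$, so $\|p_{z,q}\|_1\ge\frac{|\mathcal S|}{2n}\mu_x(q)=\theta^{-1}p_{z,q}(u)$ and the triple is not heavy.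
\end{proof}

\section{A net for local likelihood functions}\label{sec:net}

By \eqref{eq:product},
\begin{equation}\label{eq:localproduct}
\frac{p_{z,q}(u)}{\mu_z(q)}=\prod_{i=0}^n\mathbb E_{\nu_{i,q,z}}L^{(i)}_{z,u}\qquad(u\in\mathcal S).
\end{equation}
The functions $L^{(i)}_{z,u}$ depend only on the schedule and on $z$; the rest of the protocol and the transcript enter only through the $n+1$ laws $\nu_{i,q,z}$. A law on tables is an object with up to $2^T$ parameters, but we test it against only $|\mathcal S|\le n^6$ bounded functions, so it may be replaced by the empirical law of a sample. As $n+1$ factors are multiplied, each must be accurate to relative error $o(1/n)$, which costs somewhat more than $n^2$ samples.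

Put
\[
\gamma=n^{-1/8},\qquad\zeta=\frac\gamma{4(n+1)},\qquad M=\bigl\lceil6\Lambda^{24}\zeta^{-2}\ln(2n)\bigr\rceil .
\]
A \emph{net point} is a triple consisting of a schedule of length $T$, a point $z\in\{0,1\}^n$ and an array $\mathbf y=(y_{i,m})_{0\le i\le n,\,1\le m\le M}$ in which $y_{i,m}$ is a possible table of processor $i$. It determines $A$, $\mathcal S$, $\theta$ and the weight function
\[
h(u)=\prod_{i=0}^n\frac1M\sum_{m=1}^ML^{(i)}_{z,u}(y_{i,m})>0\qquad(u\in\mathcal S).
\]

\begin{lemma}\label{lem:net}
For every protocol with $T$ broadcasts, every $z$ and every $q$ there is a net point with the same schedule and the same $z$ such that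
\[
\bigl|\mu_z(q)h(u)-p_{z,q}(u)\bigr|\le\tfrac\gamma2\,p_{z,q}(u)\qquad\text{for all }u\in\mathcal S .
\]
\end{lemma}

\begin{proof}
Fix $i$ and draw $y_{i,1},\dots,y_{i,M}$ independently from $\nu=\nu_{i,q,z}$. By \eqref{eq:Lbound}, $L^{(i)}_{z,u}\in[\Lambda^{-6},\Lambda^6]$, an interval of length at most $\Lambda^6$. By \eqref{eq:hoeffding} with $t=M\zeta\Lambda^{-6}$, the empirical mean of $L^{(i)}_{z,u}$ differs from $\mathbb E_\nu L^{(i)}_{z,u}$ by more than $\zeta\Lambda^{-6}$ with probability at most $2e^{-2M\zeta^2\Lambda^{-24}}\le2(2n)^{-12}$. Since $2n^6(2n)^{-12}<1$, some sample works for all $u\in\mathcal S$ at once; fix one for each $i$. As $\mathbb E_\nu L^{(i)}_{z,u}\ge\Lambda^{-6}$, each empirical mean is correct up to a factor in $[1-\zeta,1+\zeta]$. By \eqref{eq:localproduct}, $\mu_z(q)h(u)/p_{z,q}(u)$ lies between $(1-\zeta)^{n+1}\ge1-\frac\gamma4$ and $(1+\zeta)^{n+1}\le e^{\gamma/4}\le1+\frac\gamma2$.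
\end{proof}

\section{A random function defeats the net}\label{sec:finish}

The weights of a net point need not be spread out, so we discard the large ones; Lemma~\ref{lem:heavy} will account for them. For a net point put $V=\{u\in\mathcal S:h(u)\le3\theta\|h\|_1\}$.

\begin{lemma}\label{lem:random}
For $n\ge n_0(\varepsilon)$, all but a fraction $e^{-n^{4.6}}$ of the functions $f$ satisfy
\begin{equation}\label{eq:good}
\Bigl|\sum_{u\in V}h(u)F(z^u)\Bigr|\le\frac\gamma4\|h\|_1\qquad\text{for every net point.}
\end{equation}
\end{lemma}

\begin{proof}
Let $f$ be uniformly random and fix a net point. The points $z^u$ are distinct, so the signs $F(z^u)$ are independent and uniform, and $\sum_{u\in V}h(u)^2\le3\theta\|h\|_1^2$. By \eqref{eq:signs}, the inequality in \eqref{eq:good} fails with probability at most $2\exp\bigl(-\gamma^2/(96\,\theta)\bigr)$, and by \eqref{eq:Ssize},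
\[
\frac{\gamma^2}{96\,\theta}=\frac{n^{-1/4}|\mathcal S|}{192\,n}\ge\frac{n^{4.75}}{192\cdot12^6}\ge n^{4.7}
\]
for large $n$. A table has at most $T$ bits, so there are at most $(n+1)^T\,2^n\,2^{TM(n+1)}$ net points. By \eqref{eq:Lambda}, $\Lambda^{24}\le(\ln n)^{1/6}$, and $\zeta^{-2}=16(n+1)^2n^{1/4}$, so $M=O\bigl(n^{2.25}(\ln n)^{7/6}\bigr)$. With $T\le cn\ln\ln n$, the logarithm of the number of net points is $O_\varepsilon\bigl(n^{4.25}(\ln n)^2\bigr)$, at most $n^{4.3}$ for large $n$. The union bound gives failure probability at most $2e^{n^{4.3}-n^{4.7}}\le e^{-n^{4.6}}$.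
\end{proof}

With $\ell$-subsets in place of $6$-subsets the exponent would have order $n^{\ell-1.25}$, which must beat $n^{4.25}$; so $\ell=6$ is the smallest size that these parameters allow.

\begin{proof}[Proof of Theorem~\ref{thm:lower}]
Let $f$ satisfy \eqref{eq:good} and consider any protocol, padded to $T$ broadcasts. By Lemma~\ref{lem:simulate} its advantage can be computed in the modified process, where $(-1)^o$ is a function of the transcript, so Lemma~\ref{lem:local} applies. Fix $(z,q)$, write $p=p_{z,q}$, and take $h$ from Lemma~\ref{lem:net}. Since $\gamma\le1$,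
\begin{equation}\label{eq:sandwich}
\mu_z(q)h(u)\le\tfrac32p(u)\quad(u\in\mathcal S),\qquad\tfrac12\|p\|_1\le\mu_z(q)\|h\|_1\le\tfrac32\|p\|_1 .
\end{equation}
If $(z,q,u)$ is not heavy, then $\mu_z(q)h(u)\le\frac32\theta\|p\|_1\le3\theta\mu_z(q)\|h\|_1$, so $u\in V$. Thus every $u\notin V$ gives a heavy triple. On $V$ we replace $p$ by $\mu_z(q)h$; by Lemma~\ref{lem:net}, \eqref{eq:good} and \eqref{eq:sandwich},
\begin{align*}
\Bigl|\sum_{u\in\mathcal S}p(u)F(z^u)\Bigr|
&\le\sum_{u\notin V}p(u)+\sum_{u\in V}\bigl|p(u)-\mu_z(q)h(u)\bigr|+\mu_z(q)\Bigl|\sum_{u\in V}h(u)F(z^u)\Bigr|\\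
&\le\sum_{u:\,(z,q,u)\ \mathrm{heavy}}p(u)+\frac\gamma2\|p\|_1+\frac{3\gamma}8\|p\|_1 .
\end{align*}
Sum over $(z,q)$ and divide by $2^n|\mathcal S|$. Lemmas~\ref{lem:local} and~\ref{lem:heavy} give $2p_{\mathrm{succ}}-1\le\tau+\gamma$. By \eqref{eq:Dbar}, $\tau=O_\varepsilon\bigl((\ln n)^{-3/4}\ln\ln n\bigr)$, and $\gamma=n^{-1/8}$; neither bound depends on the protocol. So $\tau+\gamma\le(\ln n)^{-1/2}$ for $n\ge n_0(\varepsilon)$, after enlarging $n_0(\varepsilon)$ if necessary, and Lemma~\ref{lem:random} bounds the fraction of exceptional $f$.
\end{proof}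

\section{Dependence on the noise}\label{sec:noise}

For small noise the two theorems also agree in their dependence on $\varepsilon$.

\begin{corollary}\label{cor:noise}
Fix $\varepsilon\le\frac1{10}$. For $n\ge n_1(\varepsilon)$, all but a fraction $e^{-n^{4.6}}$ of the functions $f:\{0,1\}^n\to\{0,1\}$ satisfy
\[
\frac1{288}\cdot\frac{n\ln\ln n}{\ln(1/\varepsilon)}\le\mathrm{cost}_\varepsilon(f)\le7\cdot\frac{n\ln\ln n}{\ln(1/\varepsilon)},
\]
and the upper bound holds for every $f$.
\end{corollary}

\begin{proof}
Since $\lambda\le\ln\frac1\varepsilon$, we have $c\ge\frac1{288\ln(1/\varepsilon)}$, and the lower bound follows from the proof of Corollary~\ref{cor:answer}. For the upper bound, $\ln\frac1\varepsilon\ge\ln10$ and $\ln2/\ln10<0.31$ give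
\[
\ln\frac1\beta\ge\frac12\ln\frac1\varepsilon-\ln2\ge0.19\ln\frac1\varepsilon .
\]
By \eqref{eq:uppercost} the protocol of Theorem~\ref{thm:upper} uses at most $4+\frac{\ln\ln n+K}{0.19\ln(1/\varepsilon)}$ broadcasts per processor, with $K$ an absolute constant. As $1/0.19<7$, this is at most $7\ln\ln n/\ln(1/\varepsilon)$ for $n\ge n_1(\varepsilon)$.
\end{proof}

\begin{thebibliography}{9}
\bibitem{lb}
\emph{Lower Bounds for the Noisy Broadcast Problem},
\texttt{http://dimacs.rutgers.edu/\textasciitilde gkindler/papers/gndts.pdf}.
\end{thebibliography}
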